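# Vanishing determinants of powers: finiteness up to size four, infinite families from size five on

## Finiteness for $k\le 4$ and infinitely many solutions for $k\ge 5$

**Main Theorem.** Let $k\ge 2$, let $\alpha_1,\dots,\alpha_k$ be non-zero elements of a field of characteristic zero, and put
$$F(X_1,\dots,X_k)=\begin{vmatrix}\alpha_1^{X_1}&\dots&\alpha_k^{X_1}\\ \vdots&&\vdots\\ \alpha_1^{X_k}&\dots&\alpha_k^{X_k}\end{vmatrix}\qquad (X_1,\dots,X_k\in\mathbb Z).$$
Call $F$ *non-degenerate* if no ratio $\alpha_i/\alpha_j$ with $i<j$ is a root of unity. Say that a $k\times k$ matrix satisfies condition (R) if all its $(k-1)\times k$ and all its $k\times(k-1)$ submatrices have rank $k-1$. Consider the equation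
$$F(0,y_2,\dots,y_k)=0,\qquad (y_2,\dots,y_k)\in\mathbb Z^{k-1}, \tag{1}$$
and the following conjecture: *if $F$ is non-degenerate, then (1) has at most finitely many solutions whose matrix satisfies (R).*

* **Theorem A.** Let $z=\frac{1+\sqrt{-7}}2$, let $u,v$ be the roots of $x^2-zx-1$, and let $k=5$, $(\alpha_1,\dots,\alpha_5)=(u,v,\bar u,\bar v,1)$. (So $u,v,\bar u,\bar v$ are the roots of $x^4-x^3+x+1$.) Then $F$ is non-degenerate, and for every positive integer $n\equiv\pm4\pmod{12}$ the vector $(y_2,\dots,y_5)=(3,\,4,\,n+2,\,2-n)$ is a solution of (1) satisfying (R). Hence the conjecture is false.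
* **Theorem B.** Let $\theta$ be a root of $x^3-x^2+1$. For every $k\ge6$, $(\alpha_1,\dots,\alpha_k)=(1,\theta,\theta^2,\dots,\theta^{k-2},\theta^k)$ is a counterexample to the conjecture.
* **Theorem C.** For $k=2,3,4$ the conjecture is true, and there are at most $\exp\big((6k!)^{3k!}\big)$ solutions satisfying (R). So the conjecture holds for a given $k$ if and only if $k\le4$.
* **Theorem D.** If the ratios $\alpha_i/\alpha_k$ $(1\le i<k)$ are multiplicatively independent, then the conclusion of the conjecture holds, for every $k$.

The conjecture is stated in the paper at http://matwbn.icm.edu.pl:80/ksiazki/aa/aa95/aa9522.pdf, next to a finiteness theorem which we quote as Theorem 1 below. In plain words: take $k$ fixed numbers, and write down a $k\times k$ matrix each of whose rows consists of the $y$-th powers of these numbers for some integer $y$. How often can such a matrix be singular? The first exponent is fixed to be $0$, because replacing every $y_j$ by $y_j+t$ multiplies column $i$ by $\alpha_i^t\ne0$. Such a shift changes neither the vanishing of the determinant (or of any subdeterminant) nor the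 validity of (R). We shall use this freedom often.

Theorems A and B are self-contained. Theorem C uses Theorem 1. Theorem D uses two published theorems that we quote when we need them. Throughout, $M=M(y_1,\dots,y_k)$ is the matrix with rows $(\alpha_1^{y_j},\dots,\alpha_k^{y_j})$.

## Non-degeneracy, general position and condition (R)

Some hypothesis on the solutions is needed. For $k\ge3$, the choice $y_2=0$ gives two equal rows $(1,\dots,1)$, and then $y_3,\dots,y_k$ are arbitrary. More generally, if some $k-1$ rows are already dependent, the last exponent is free. Condition (R) rules out exactly this kind of triviality, for rows and for columns: no $k-1$ rows and no $k-1$ columns are dependent.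

**Definition.** A solution of (1) is *in general position* if no proper subdeterminant of its matrix vanishes, that is, if all minors of sizes $1,\dots,k-1$ are non-zero.

**Theorem 1** (Theorem 1.1 of the paper cited above)**.** If $F$ is non-degenerate, then (1) has at most $\exp\big((6k!)^{3k!}\big)$ solutions in general position.

General position implies (R), because all $(k-1)\times(k-1)$ minors are then non-zero. The conjecture asks whether the weaker condition (R) still suffices for finiteness.

**The case $k=2$ by hand.** Here $F(0,y)=\alpha_2^{y}-\alpha_1^{y}$. This vanishes if and only if $(\alpha_2/\alpha_1)^y=1$, and by non-degeneracy this means $y=0$. The matrix is then $\begin{pmatrix}1&1\\1&1\end{pmatrix}$. Its $1\times2$ and $2\times1$ submatrices have rank $1$, so (R) holds. There is exactly one solution.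

**Two families for $k=3$.** The solutions $(0,n)$ all have two equal rows. The $2\times3$ submatrix formed by these rows has rank $1$, so (R) fails. A solution with (R) looks different. Let $\theta^3=\theta^2-1$ and $(\alpha_1,\alpha_2,\alpha_3)=(1,\theta,\theta^3)$. We shall see in the last section (the set $\{0,1,5\}$ there) that $(y_2,y_3)=(1,5)$ is a solution with (R).

It helps to rewrite (R), for singular matrices, in terms of kernels.

**Lemma 2.** Let $M$ be a singular $k\times k$ matrix over a field, $k\ge2$. Then $M$ satisfies (R) if and only if its right kernel and its left kernel are both one-dimensional, each spanned by a vector all of whose entries are non-zero. In this case all $(k-1)\times(k-1)$ minors of $M$ are non-zero.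

*Proof.* Suppose (R) holds. Then $\operatorname{rank}M\ge k-1$, so $\operatorname{rank}M=k-1$ because $M$ is singular. Both kernels are therefore one-dimensional; let $c$ (column) and $d$ (written as a column, with $d^TM=0$) span them. If $c_i=0$, then $Mc=0$ is a non-trivial relation among the $k-1$ columns other than the $i$-th, contradicting (R). In the same way $d$ has no zero entry.

Conversely, let the kernels be spanned by vectors $c,d$ without zero entries. A linear relation among $k-1$ columns, extended by a $0$, is a vector in the right kernel with a zero entry. It is a multiple of $c$, so it is $0$. Hence any $k-1$ columns are independent, and the same argument with $d$ shows that any $k-1$ rows are independent. This is (R).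

For the last assertion, recall that the entries of the adjugate $\operatorname{adj}M$ are, up to sign, the $(k-1)\times(k-1)$ minors, and that $M\operatorname{adj}M=\operatorname{adj}M\,M=(\det M)\,\mathrm{Id}=0$. Since $\operatorname{rank}M=k-1$, $\operatorname{adj}M\ne0$. Every column of $\operatorname{adj}M$ is in the right kernel, so it is a multiple of $c$; every row is in the left kernel, so it is a multiple of $d^T$. Hence $\operatorname{adj}M=\kappa\,c\,d^T$ with a scalar $\kappa\ne0$, and all its entries are non-zero. $\square$

## From (R) to general position when $k\le4$, and the $3\times3$ minors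

The first thing to try is to show that (R) implies general position and then to quote Theorem 1. For small $k$ this works.

**Proof of Theorem C (finiteness for $k\le4$).** Let $k\le 4$, let $F$ be non-degenerate, and take a solution satisfying (R). We check all proper minors by size. The $1\times1$ minors are powers of the $\alpha_i$, so they are non-zero. The $(k-1)\times(k-1)$ minors are non-zero by Lemma 2. For $k=2,3$ these are all the proper minors.

For $k=4$ the $2\times2$ minors remain. Suppose the minor with rows $a\ne b$ and columns $i\ne j$ vanishes: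
$$\alpha_i^{y_a}\alpha_j^{y_b}=\alpha_j^{y_a}\alpha_i^{y_b},\qquad\text{that is,}\qquad(\alpha_i/\alpha_j)^{y_a-y_b}=1 .$$
By non-degeneracy $y_a=y_b$. Then rows $a$ and $b$ of $M$ are equal, and a $3\times4$ submatrix containing both has rank at most $2$, contradicting (R).

So every solution with (R) is in general position, and Theorem 1 bounds their number by $\exp\big((6k!)^{3k!}\big)$. The statement "only if $k\le4$" in Theorem C will follow from Theorems A and B. $\blacksquare$

For $k=5$ the same reasoning disposes of the minors of sizes $1$, $2$ and $4$. It says nothing about size $3$. This is a real obstacle: in the matrices of Theorem A, as we shall see, a $3\times3$ minor is zero although (R) holds.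

## Unit equations and the Laplace expansion when the ratios are independent

A second approach avoids Theorem 1. Expand the determinant into $k!$ terms, each a product of powers of the $\alpha_i$, and apply the finiteness theorem for unit equations. We carry this out as far as it goes; the result is Theorem D. We need three notions.

Non-zero elements $\beta_1,\dots,\beta_m$ of a field are *multiplicatively independent* if $\beta_1^{e_1}\cdots\beta_m^{e_m}=1$ with integers $e_i$ forces all $e_i=0$. For $(\alpha_1,\alpha_2,\alpha_3)=(2,3,1)$ the ratios $\alpha_i/\alpha_3$ are $2,3$, which are independent. For $(1,2,4)$ they are $\frac14,\frac12$, which are not, since $(\frac12)^2(\frac14)^{-1}=1$. If the ratios $\alpha_i/\alpha_k$ $(i<k)$ are independent, then $F$ is automatically non-degenerate, since every $\alpha_i/\alpha_j$ is a non-trivial product of powers of them.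

**Theorem 3 (unit equations)** (Evertse; van der Poorten–Schlickewei; see Evertse–Schlickewei–Schmidt, Ann. of Math. 155 (2002))**.** Let $\Gamma$ be a finitely generated subgroup of the multiplicative group of a field of characteristic $0$. The equation $t_1+\dots+t_N=0$ has, up to scaling, only finitely many solutions $t_i\in\Gamma$ with no vanishing proper non-empty subsum.

As an example take $\Gamma=\langle-1,2\rangle\subset\mathbb Q^*$ and $N=3$. Scale so that all $t_i=\pm2^{a_i}$ have $a_i\ge0$ and the least $a_i$ is $0$. The sum is even, so exactly two of the $t_i$ are $\pm1$. They do not cancel, so their sum is $\pm2$ and the third term is $\mp2$. Up to scaling and order, the only solution is $(1,1,-2)$. The condition on subsums is needed: for $N=4$, all $(1,-1,t,-t)$ are solutions.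

The *column matroid* of a matrix with columns indexed by $E$ has as its independent sets the sets $I\subseteq E$ whose columns are linearly independent. Its rank function is $r(S)=$ rank of the columns in $S$.

**Theorem 4 (matroid union)** (Edmonds; see Schrijver, *Combinatorial Optimization*, Ch. 42)**.** For matroids on a finite set $E$ with rank functions $r_1,r_2$, the maximum of $|I\cup J|$ over $I$ independent in the first and $J$ independent in the second is
$$\min_{S\subseteq E}\big(r_1(S)+r_2(S)+|E\setminus S|\big).$$

For example, let both matroids be the column matroid of the $1\times2$ matrix $(1\ \ 0)$, with $E=\{1,2\}$. The independent sets are $\emptyset$ and $\{1\}$, so the maximum is $1$. On the other side, $S=\emptyset,\{1\},\{2\},E$ give $2$, $3$, $1$, $2$, with minimum $1$, attained at $S=\{2\}$.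

**Proof of Theorem D.** Suppose there are infinitely many solutions $y=(y_1,\dots,y_k)$, $y_1=0$, satisfying (R). We look for a contradiction.

**Step 1: making the terms of the determinant rigid.** The purpose is to pass to an infinite set of solutions on which the expansion of the determinant breaks up in one fixed way. For a permutation $\sigma\in S_k$, viewed as sending rows to columns, put
$$t_\sigma(y)=\operatorname{sgn}(\sigma)\prod_{i=1}^k\alpha_i^{\,y_{\sigma^{-1}(i)}},\qquad\text{so that}\qquad\sum_{\sigma\in S_k}t_\sigma(y)=\det M(y)=0.$$
For each $y$, partition $S_k$ into blocks such that the subsum over each block vanishes and no proper non-empty subsum of a block vanishes. Such a partition exists: take a minimal non-empty set with vanishing subsum; the remaining terms again sum to zero, and we repeat. There are finitely many partitions of $S_k$, so infinitely many $y$ share one of them. For these $y$ apply Theorem 3 to each block, with $\Gamma=\langle-1,\alpha_1,\dots,\alpha_k\rangle$. Up to scaling, the terms in a block take only finitely many values. By pigeonhole, applied to the finitely many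 blocks, there is an infinite set $\mathcal S$ of our solutions with the same partition and such that for $\sigma,\tau$ in a common block the ratio $t_\sigma(y)/t_\tau(y)$ is constant on $\mathcal S$.

**Step 2: from constant ratios to equal exponents.** This step uses the hypothesis on the ratios. Let $y,y'\in\mathcal S$, $w=y-y'$, and let $\sigma,\tau$ lie in a common block. Comparing the ratio at $y$ and at $y'$ gives
$$\prod_{i=1}^k\alpha_i^{\,w_{\sigma^{-1}(i)}-w_{\tau^{-1}(i)}}=1 .$$
The exponents sum to $\sum_jw_j-\sum_jw_j=0$, so we may divide each $\alpha_i$ by $\alpha_k$: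
$$\prod_{i<k}(\alpha_i/\alpha_k)^{\,w_{\sigma^{-1}(i)}-w_{\tau^{-1}(i)}}=1 .$$
By independence $w_{\sigma^{-1}(i)}=w_{\tau^{-1}(i)}$ for all $i<k$. Since the differences sum to zero, this holds for $i=k$ too.

**Step 3: separating the rows that stay from the rows that move.** The purpose is to show that each block respects a splitting of the rows. Call rows $j,l$ equivalent if $y_j-y_l$ is constant on $\mathcal S$; this is an equivalence relation. Step 2 says that whenever $\sigma,\tau$ are in a common block, the rows $\sigma^{-1}(i)$ and $\tau^{-1}(i)$ are equivalent for every $i$. Let $R$ be the class of row $1$. As $y_1=0$ throughout, the $y_j$ with $j\in R$ are constant on $\mathcal S$. Since $\mathcal S$ is infinite, $R\ne\{1,\dots,k\}$, and $R'=\{1,\dots,k\}\setminus R$ is non-empty. For $\sigma,\tau$ in a common block, $\sigma^{-1}(i)\in R$ if and only if $\tau^{-1}(i)\in R$, that is, $\sigma(R)=\tau(R)$.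

**Step 4: every term of a Laplace expansion vanishes.** Let $I$ be a set of columns with $|I|=|R|$, and let $I^c$ be its complement. By Step 3 the set $\{\sigma:\sigma(R)=I\}$ is a union of blocks, so the sum of $t_\sigma(y)$ over it is $0$ for $y\in\mathcal S$. A permutation with $\sigma(R)=I$ is a pair of bijections $R\to I$ and $R'\to I^c$, and its sign is the product of their signs (taken with respect to the increasing orders) with a sign depending only on $R$ and $I$. So the sum is, up to sign, the term of the Laplace expansion of $\det M$ along the rows $R$ belonging to $I$. For $y\in\mathcal S$ and $M=M(y)$ we obtain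
$$\det M[R,I]\cdot\det M[R',I^c]=0\qquad\text{for all }I\text{ with }|I|=|R|. \tag{2}$$

**Step 5: turning (2) into a rank defect.** Fix $y\in\mathcal S$. Let $r_1,r_2$ be the rank functions of the column matroids of the row blocks $M[R,\cdot]$ and $M[R',\cdot]$ on $E=\{1,\dots,k\}$. Their ranks are at most $|R|$ and $|R'|$, and $|R|+|R'|=k$. If $I$ and $J$ are independent in the first and second matroid and $|I\cup J|=k$, then $|I|=|R|$, $|J|=|R'|$ and $J=I^c$, and both determinants in (2) are non-zero, which is impossible. So the maximum in Theorem 4 is less than $k$, and there is $S\subseteq E$ with $r_1(S)+r_2(S)+k-|S|<k$, that is,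
$$r_1(S)+r_2(S)<|S| .$$

**Step 6: contradiction with (R).** The set $S$ is non-empty. Stacking the row blocks gives $\operatorname{rank}M[\cdot,S]\le r_1(S)+r_2(S)<|S|$, so the columns in $S$ are dependent. If $S\ne E$, these are at most $k-1$ dependent columns, contradicting (R). If $S=E$, then $r_1(E)+r_2(E)<k=|R|+|R'|$, so $r_1(E)<|R|$ or $r_2(E)<|R'|$. Hence the rows in $R$ or the rows in $R'$ are dependent. Both sets have fewer than $k$ elements, and (R) is contradicted again. $\blacksquare$

Step 2 is the exact place where the argument needs independence. Suppose, for instance, that $1$, $u$ and $v$ are among the $\alpha$'s, that $uv=-1$, and that two of the rows have exponents $n$ and $-n$ with $n$ even. A term with row $n$ in column $u$ and row $-n$ in column $1$ depends on $n$ through $u^n$. A term with row $n$ in column $1$ and row $-n$ in column $v$ depends on $n$ through $v^{-n}=u^n$. The two terms have a ratio independent of $n$, although the moving rows occupy different sets of columns. So terms from different Laplace terms may now cancel, and (2) is no longer forced. The counterexample for $k=5$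 starts from exactly this relation $uv=-1$.

## Folding five columns into three

**How $z$ is found.** Take columns $u,v,u',v',1$ with $uv=u'v'=-1$, and look for a right kernel vector of the special form $(p,p,q,q,s)^T$. With $V_y=u^y+v^y$ and $V'_y=u'^y+v'^y$, the condition at row $y$ is
$$pV_y+qV_y'+s=0 .$$
So the row $y$ enters only through the vector $(V_y,V'_y,1)$ in $3$-space. If the five rows produce only *two* distinct vectors, a suitable $(p,q,s)$ exists: take their cross product. For even $y$ we have $u^{-y}=v^y$, so $V_{-y}=V_y$ and likewise for $V'$. The rows $n,-n$ ($n$ even) therefore share one vector, with $n$ free. The rows $2,-2$ share another, and a fifth row $1$ joins these if $V_1=V_2$ and $V_1'=V_2'$. With $z=u+v$ we have $V_1=z$ and $V_2=z^2-2uv=z^2+2$. So we need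
$$z^2-z+2=0,\qquad z=\tfrac{1\pm\sqrt{-7}}2 .$$
Use one root for the pair $u,v$ and the other for $u',v'$. The determinant with rows $-2,1,2,n,-n$ then vanishes for every even $n$. What has to be proved is non-degeneracy, and the absence of zeros in the kernel vectors. For the second point some condition on $n$ is needed, as we shall see at $n=6$.

**Proof of Theorem A.** Work in $\mathbb C$.

**Step 1: notation and identities.** This step collects the algebra used later. We have
$$z+\bar z=1,\quad z\bar z=2,\quad z^2=z-2,\quad u+v=z,\quad uv=-1,$$
and $(x^2-zx-1)(x^2-\bar zx-1)=x^4-(z+\bar z)x^3+(z\bar z-2)x^2+(z+\bar z)x+1=x^4-x^3+x+1$. Since $(u-v)^2=z^2+4=z+2\ne0$, we have $u\neq v$ and may put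
$$V_y=u^y+v^y,\qquad U_y=\frac{u^y-v^y}{u-v}\qquad(y\in\mathbb Z).$$
Both sequences satisfy $W_{y+1}=zW_y+W_{y-1}$, with $V_0=2$, $V_1=z$, $U_0=0$, $U_1=1$. Running the recurrence in both directions, all $V_y,U_y$ lie in $\mathbb Z[z]=\mathbb Z\oplus\mathbb Zz$. The same expressions formed with $\bar u,\bar v$ are $\overline{V_y},\overline{U_y}$. A number $a+bz$ with $a,b\in\mathbb Z$ is real only if $b=0$, so $\mathbb Z[z]\cap\mathbb R=\mathbb Z$. For even $y$, $u^{-y}=(-v)^y=v^y$, hence $V_{-y}=V_y$ and $U_{-y}=-U_y$. Finally
$$V_1=z,\qquad V_{-2}=V_2=z^2+2=z,\qquad U_1=1,\qquad U_2=z=-U_{-2}. \tag{3}$$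

**Step 2: non-degeneracy.** Absolute values settle most pairs. If $|u|=1$, then $v=-1/u=-\bar u$ and $z=u-\bar u$ is purely imaginary, contradicting $\operatorname{Re}z=\frac12$. So $|u|\ne1$, and $|v|=|u|^{-1}$. The ratios of the pairs $\{u,v\},\{\bar u,\bar v\},\{u,\bar v\},\{\bar u,v\}$ have absolute value $|u|^{\pm2}$, and those of $1$ with $u,v,\bar u,\bar v$ have absolute value $|u|^{\pm1}$. None is a root of unity.

There remain $\{u,\bar u\}$ and $\{v,\bar v\}$. As $v/\bar v=\bar u/u$, it suffices to treat $u/\bar u$. Suppose it is a root of unity. Then $u^j=\bar u^{\,j}$, i.e. $u^j\in\mathbb R$, for some even $j>0$. Then $V_j=u^j+v^j=u^j+u^{-j}$ is real, so $V_j\in\mathbb Z$. Using $(uv)^j=1$,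
$$r:=V_j^2-4=(u^j-v^j)^2=(u-v)^2U_j^2=(z+2)U_j^2\in\mathbb Z .$$
Multiply by the complex conjugate. Since $(z+2)(\bar z+2)=2+2+4=8$,
$$r^2=8\,\big(U_j\overline{U_j}\big)^2,\qquad U_j\overline{U_j}\in\mathbb Z[z]\cap\mathbb R=\mathbb Z .$$
Here $U_j\ne0$ because $u/v$ is not a root of unity. So $\sqrt8$ would be rational, a contradiction. Hence $F$ is non-degenerate.

**Step 3: congruences for the coordinates.** The kernel vectors will be written in the coordinates of $U_n$ and $V_n$; this step shows that the relevant ones do not vanish. Write
$$U_n=A_n+B_nz,\qquad V_n=C_n+D_nz\qquad(A_n,B_n,C_n,D_n\in\mathbb Z).$$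
From $z(A+Bz)=-2B+(A+B)z$ we get
$$A_{n+1}=A_{n-1}-2B_n,\qquad B_{n+1}=A_n+B_n+B_{n-1},\qquad(A_0,B_0)=(0,0),\ (A_1,B_1)=(1,0). \tag{4}$$
The first values are as follows.

| $n$ | 0 | 1 | 2 | 3 | 4 | 5 | 6 | 7 | 8 |
|---|---|---|---|---|---|---|---|---|---|
| $A_n$ | 0 | 1 | 0 | −1 | −2 | −3 | −2 | 1 | 6 |
| $B_n$ | 0 | 0 | 1 | 1 | 1 | 0 | −2 | −4 | −5 |

*Parities.* Let $n\ge0$. By (4), $A_{n+1}\equiv A_{n-1}\pmod2$, so $A_n\equiv n\pmod2$. Hence $B_{n+1}\equiv n+B_n+B_{n-1}\pmod2$, and $B_0,\dots,B_7\equiv0,0,1,1,1,0,0,0$. The parity of $B_{n+1}$ depends only on those of $n,B_n,B_{n-1}$. The parities of $(n,B_n,B_{n-1})$ at $n=7$ are the same as at $n=1$, so $B_n\bmod2$ has period $6$: $B_n$ is odd if and only if $n\equiv2,3,4\pmod6$.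

*$A_n$ modulo $4$ for even $n$.* By (4), $A_{n+2}=A_n-2B_{n+1}$. For even $n$, the index $n+1$ is odd, so $B_{n+1}$ is odd if and only if $n+1\equiv3\pmod6$, i.e. $n\equiv2\pmod6$. In that case $A_{n+2}\equiv A_n+2\pmod4$; otherwise $A_{n+2}\equiv A_n\pmod4$. Starting from $A_0=0$,
$$A_n\equiv0,0,2,2,2,0\pmod4\quad\text{for}\quad n\equiv0,2,4,6,8,10\pmod{12},$$
and $A_{12}\equiv A_{10}\equiv0$, so the pattern repeats.

*$C_n$ modulo $4$.* We have $V_n=U_{n+1}+U_{n-1}$: both sides satisfy the same recurrence, and they agree at $n=0$ (where $U_1+U_{-1}=1+1=2$) and at $n=1$ (where $U_2+U_0=z$). So for $n\ge1$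
$$C_n=A_{n+1}+A_{n-1}=2(A_{n-1}-B_n).$$
If $n\equiv\pm2\pmod6$, then $n-1$ is odd, so $A_{n-1}$ is odd, and $B_n$ is odd. Hence $4\mid C_n$.

*Consequence.* Let $n>0$, $n\equiv\pm4\pmod{12}$. Then $A_n\equiv2\pmod4$ by the second congruence, and $B_n$ is odd by the first, because $n\equiv\pm2\pmod6$. So $A_n\ne0$, and $A_n\ne\pm B_n$ as their parities differ. Next put $m=n/2$; it is even and $m\equiv\pm2\pmod6$. We have $V_n=V_m^2-2(uv)^m=V_m^2-2$, and $(C+Dz)^2=C^2-2D^2+(2CD+D^2)z$, so
$$C_n=C_m^2-2D_m^2-2 .$$
Here $16\mid C_m^2$, while $2D_m^2+2\equiv2\pmod8$ for $D_m$ even and $\equiv4\pmod8$ for $D_m$ odd. So $C_n\ne0$. Altogether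
$$A_n\ne0,\qquad A_n\ne\pm B_n,\qquad C_n\ne0,\qquad V_n\ne z, \tag{5}$$
the last because $z$ has first coordinate $0$.

**Step 4: the right kernel contains a vector without zeros.** Let $n>0$, $n\equiv\pm4\pmod{12}$, and let $M$ have rows $y=-2,1,2,n,-n$ and columns $u,v,\bar u,\bar v,1$. Put
$$p=\bar z-\overline{V_n},\qquad q=V_n-z,\qquad s=z\overline{V_n}-\bar zV_n .$$
Then $(p,q,s)$ is the cross product of $(z,\bar z,1)$ and $(V_n,\overline{V_n},1)$, so its bilinear dot product with each of them is $0$. For $c=(p,p,q,q,s)^T$ the row $y$ entry of $Mc$ is $pV_y+q\overline{V_y}+s$. By (3), $(V_y,\overline{V_y},1)=(z,\bar z,1)$ for $y=-2,1,2$; and it equals $(V_n,\overline{V_n},1)$ for $y=\pm n$, as $n$ is even. Hence $Mc=0$. By (5), $q\ne0$ and $p=-\bar q\ne0$. Inserting $V_n=C_n+D_nz$, the terms with $D_n$ cancel and $s=C_n(z-\bar z)\ne0$. So $c$ has no zero entry, and $\det M=0$.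

**Step 5: the left kernel is a line spanned by a vector without zeros.** Let $\sum_yd_y\alpha^y=0$ for the five values of $\alpha$, with $d_y\in\mathbb C$. Replace the equations for $\alpha=u,v$ by their sum and by their difference divided by $u-v$; do the same for $\bar u,\bar v$; keep the one for $\alpha=1$. This is an equivalent system. With $S=d_{-2}+d_1+d_2$ and $T=d_n+d_{-n}$, and with (3), $V_{\pm n}=V_n$ and $U_{-n}=-U_n$, it reads
$$Sz+TV_n=0,\qquad S\bar z+T\overline{V_n}=0,\qquad S+T=0, \tag{6}$$
$$(d_2-d_{-2})z+d_1+(d_n-d_{-n})U_n=0,\qquad(d_2-d_{-2})\bar z+d_1+(d_n-d_{-n})\overline{U_n}=0 . \tag{7}$$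
In (6), $S=-T$ gives $T(V_n-z)=0$, so by (5) the line (6) is equivalent to $S=T=0$. In (7), put $g=d_n-d_{-n}$ and insert $U_n=A_n+B_nz$. The two equations say that the polynomial $(d_2-d_{-2}+gB_n)x+(d_1+gA_n)$ vanishes at $x=z$ and at $x=\bar z\neq z$. So (7) is equivalent to
$$d_2-d_{-2}=-gB_n,\qquad d_1=-gA_n .$$
From $T=0$ we get $d_n=-d_{-n}$ and $g=-2d_{-n}$. Normalising $d_{-n}=1$, we have $g=-2$, $d_1=2A_n$, $d_2-d_{-2}=2B_n$, and $S=0$ gives $d_2+d_{-2}=-2A_n$. So the left kernel is one-dimensional, spanned by
$$(d_{-2},d_1,d_2,d_n,d_{-n})=(-A_n-B_n,\ 2A_n,\ B_n-A_n,\ -1,\ 1), \tag{8}$$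
and by (5) no entry is zero.

**Step 6: conclusion.** By Step 5, $\operatorname{rank}M=4$, so the right kernel is one-dimensional too, spanned by the vector $c$ of Step 4. By Lemma 2, $M$ satisfies (R). Adding $2$ to all exponents gives the rows $0,3,4,n+2,2-n$, that is, the solution $(3,4,n+2,2-n)$ of (1), with (R). There are infinitely many positive $n\equiv\pm4\pmod{12}$, and they give distinct solutions. $\blacksquare$

**The case $n=4$ by hand.** The table gives $A_4=-2$, $B_4=1$, and $V_4=V_2^2-2=z^2-2=z-4$. So $p=4$, $q=-4$, $s=-4(z-\bar z)=-4\sqrt{-7}$, and the right kernel is spanned by $(1,1,-1,-1,-\sqrt{-7})^T$. The row relation (8) is $(1,-4,3,-1,1)$, that is,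
$$\alpha^4-\alpha^{-4}=3\alpha^2-4\alpha+\alpha^{-2}.$$
Multiplied by $\alpha^4$, it says that $\alpha$ is a root of
$$x^8-3x^6+4x^5-x^2-1=(x^4-x^3+x+1)(x^4+x^3-2x^2+x-1).$$
The first factor vanishes at $u,v,\bar u,\bar v$, and the value at $x=1$ is $1-3+4-1-1=0$. The corresponding solution of (1) is $(3,4,6,-2)$.

**The vanishing $3\times3$ minor.** In the rows $-2,1,2$ we have $u^y+v^y=z$. So in these rows column $u$ plus column $v$ is $z$ times column $1$, and the $3\times3$ minor with rows $-2,1,2$ and columns $u,v,1$ is zero for every $n$. These solutions are not in general position, as Theorem 1 requires of all but finitely many of them.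

**Why $n$ is restricted.** For $n=6$ the determinant still vanishes, as the vector $(p,p,q,q,s)^T$ is in the kernel and $q\neq0$: indeed $V_3=zV_2+V_1=z^2+z=2z-2$ and $V_6=V_3^2-2(uv)^3=V_3^2+2=-4z-2\ne z$. Since $V_6\ne z$, Step 5 is valid up to (8). But $A_6=B_6=-2$, so the entry $d_2$ of (8) is $0$: the four rows $-2,1,6,-6$ are dependent, by $\alpha^6-\alpha^{-6}=4\alpha^{-2}-4\alpha$. Condition (R) fails.

## Vanishing sums of powers of $\theta$ and gluing of exponent sets

For $k\ge6$ a different mechanism is available. If all $\alpha_i$ are powers $\theta^{\epsilon_i}$ of one number, then the row with exponent $y_j$ consists of the powers $x_j^{\epsilon_i}$ of $x_j=\theta^{y_j}$. With $\epsilon\in\{0,1,\dots,k-2,k\}$ this is a Vandermonde matrix with one exponent moved. It should be singular when the polynomial $\prod_j(x-x_j)$ has no term $x^{k-1}$, that is, when $\sum_j\theta^{y_j}=0$. Two vanishing sums of powers of $\theta$ can be shifted against each other, and this supplies the free parameter. It remains to keep the kernel vectors free of zeros.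

For a finite set $Y\subset\mathbb Z$ let $e_m(Y)$ be the $m$-th elementary symmetric polynomial of the numbers $\theta^y$, $y\in Y$, with $e_0(Y)=1$ and $e_m(Y)=0$ for $m>|Y|$.

**Definition.** A set $Y\subset\mathbb Z$ with $|Y|=N\ge3$ is *good* if $e_1(Y)=0$ and $e_m(Y)\ne0$ for $2\le m\le N$.

Since $e_m(Y+t)=\theta^{mt}e_m(Y)$, translates of good sets are good.

**Proof of Theorem B.**

**Step 1: non-degeneracy.** The polynomial $x^3-x^2+1$ takes the values $1$ and $-1$ at $x=1$ and $x=-1$. So it has no rational root; being a cubic, it is irreducible over $\mathbb Q$. Hence $1,\theta,\theta^2$ are linearly independent over $\mathbb Q$, and $\theta\neq0$. A primitive $N$-th root of unity has degree $\varphi(N)$ over $\mathbb Q$, and Euler's function never equals $3$ (it is $1$ or even), so $\theta$ is not a root of unity. The ratios of distinct elements of $(1,\theta,\dots,\theta^{k-2},\theta^k)$ are powers of $\theta$ with non-zero exponent, so they are not roots of unity either.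

**Step 2: a good set of size $k$ gives a singular matrix with (R).** Let $Y=\{y_1,\dots,y_k\}$ be good and $x_j=\theta^{y_j}$; these are distinct because $\theta$ is not a root of unity. Then $M=\big(x_j^{\epsilon}\big)$ with rows $j=1,\dots,k$ and columns $\epsilon\in\{0,\dots,k-2,k\}$. Consider
$$\prod_{j=1}^k(x-x_j)=\sum_{m=0}^k(-1)^me_m(Y)\,x^{k-m}.$$
As $Y$ is good, the coefficient at $x^{k-1}$ is zero and the coefficients at $x^\epsilon$, $\epsilon\in\{0,\dots,k-2,k\}$, are non-zero. Evaluating at $x=x_j$ shows that these $k$ coefficients form a vector $c$ with $Mc=0$ and no zero entry. So $\det M=0$.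

Deleting the column $\epsilon=k$ and any one row leaves a $(k-1)\times(k-1)$ Vandermonde matrix with distinct nodes. So any $k-1$ rows of $M$ are independent and $\operatorname{rank}M=k-1$. The right kernel is therefore spanned by $c$. A relation among $k-1$ columns would be a kernel vector with a zero entry, hence zero; so any $k-1$ columns are independent. Thus (R) holds.

**Step 3: good sets of sizes $3$ and $4$.** These are the building blocks. From $\theta^3=\theta^2-1$,
$$\begin{aligned}&\theta^4=\theta^2-\theta-1,\quad\theta^5=-1-\theta,\quad\theta^6=-\theta-\theta^2,\quad\theta^7=1-2\theta^2,\\&\theta^8=2+\theta-2\theta^2,\quad\theta^9=2+2\theta-\theta^2,\quad\theta^{10}=1+2\theta+\theta^2 .\end{aligned}$$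
For $\{0,1,5\}$:
$$e_1=1+\theta+\theta^5=0,\qquad e_2=\theta+\theta^5+\theta^6=-1-\theta-\theta^2\ne0,\qquad e_3=\theta^6\ne0 .$$
For $\{0,1,3,6\}$:
$$\begin{aligned}e_1&=1+\theta+\theta^3+\theta^6=0,\\ e_2&=\theta+\theta^3+\theta^6+\theta^4+\theta^7+\theta^9=1+\theta-2\theta^2\ne0,\\ e_3&=\theta^4+\theta^7+\theta^9+\theta^{10}=3+3\theta-\theta^2\ne0,\\ e_4&=\theta^{10}\ne0 .\end{aligned}$$
The inequalities hold because $1,\theta,\theta^2$ are independent over $\mathbb Q$. So both sets are good. (By Step 2, the first one gives the solution $(1,5)$ for $k=3$ and $(1,\theta,\theta^3)$ promised earlier; Step 2 works for every $k\ge3$.)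

**Step 4: gluing.** *If $Y,Y'$ are good of sizes $N,N'$, then $Y\cup(n+Y')$ is good of size $N+N'$ for all but finitely many $n\in\mathbb Z$.* The sets $Y$ and $n+Y'$ are disjoint for all but finitely many $n$. For such $n$ put $T=\theta^n$. Then
$$e_m\big(Y\cup(n+Y')\big)=\sum_{l=0}^{m}e_{m-l}(Y)\,e_l(Y')\,T^l . \tag{9}$$
For $m=1$ this is $e_1(Y)+e_1(Y')T=0$. For $2\le m\le N+N'$ we claim that the right side is a non-zero polynomial in $T$, by exhibiting one non-zero coefficient:

* if $m\le N$, take $l=0$: the coefficient is $e_m(Y)\ne0$;
* if $m=N+1$, take $l=2$: the coefficient is $e_{N-1}(Y)\,e_2(Y')\ne0$, as $N-1\ge2$;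
* if $m\ge N+2$, take $l=m-N$, which satisfies $2\le l\le N'$: the coefficient is $e_N(Y)\,e_{m-N}(Y')\ne0$.

So (9) vanishes for only finitely many values of $T$. As $\theta$ is not a root of unity, $n\mapsto\theta^n$ is injective, and only finitely many $n$ are excluded.

**Step 5: all sizes $k\ge6$.** Since $6=3+3$, $7=3+4$, $8=4+4$ and $k=(k-3)+3$ for $k\ge9$, Steps 3 and 4 give, by induction, good sets of every size $\ge6$. The same decompositions show that for every $k\ge6$ there are good sets $Y,Y'$ with $|Y|+|Y'|=k$, and after a translation $0\in Y$. By Step 4, $Y\cup(n+Y')$ is good for infinitely many $n$. List $0$ first, then the rest of $Y$, then $n+Y'$, in a fixed order. By Step 2 each such $n$ gives a solution of (1) with (R), and different $n$ give different solutions. $\blacksquare$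

With Theorems A and B, the conjecture fails for every $k\ge5$. Together with the finiteness for $k\le4$ already proved, this completes the proof of Theorem C.

**The case $k=6$ made explicit.** Take $Y=Y'=\{0,1,5\}$, and write $a=e_2(Y)$, $b=e_3(Y)$, both non-zero. Then (9) gives
$$e_2=a(1+T^2),\quad e_3=b(1+T^3),\quad e_4=a^2T^2,\quad e_5=abT^2(1+T),\quad e_6=b^2T^3 .$$
One of these vanishes only if $T^2=-1$, $T^3=-1$ or $T=-1$. For $n\ne0$ this is impossible since $T=\theta^n$ is not a root of unity. The sets $Y$ and $n+Y$ are disjoint exactly when $n\notin\{0,\pm1,\pm4,\pm5\}$. So for $(\alpha_1,\dots,\alpha_6)=(1,\theta,\theta^2,\theta^3,\theta^4,\theta^6)$ the vector $(1,5,n,n+1,n+5)$ is a solution of (1) with (R) for every integer $n\notin\{0,\pm1,\pm4,\pm5\}$.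

**Why gluing does not reach $k=5$.** The building blocks have size at least $3$. A block of size $2$ would need $\theta^a+\theta^b=0$, that is $\theta^{a-b}=-1$, which is impossible as $\theta$ is not a root of unity. So $5=3+2$ is not available, and for $k=5$ the separate construction of Theorem A was used.
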